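# Vanishing for pluricanonical direct images twisted by powers of an ample line bundle

## 1. The vanishing theorem and its bound

All varieties are over $\mathbb C$. Line bundles are written multiplicatively on $Y$ and, when convenient, additively elsewhere. For a normal variety $X$, $K_X$ is a canonical divisor; for $X$ smooth, $\omega_X=\mathcal O_X(K_X)$. The word "klt" is recalled in Section 3; on a first reading take $X$ smooth and $\Delta=0$.

**Theorem A.** Let $f:X\to Y$ be a morphism of projective varieties, $\dim Y=n$. Let $(X,\Delta)$ be a klt pair ($X$ normal, $\Delta\ge 0$ a $\mathbb Q$-divisor), and let $k\ge 1$ be an integer such that $k(K_X+\Delta)$ is Cartier. Let $L,Q$ be ample line bundles on $Y$. Then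
$$H^i\bigl(Y,\;f_*\mathcal O_X(k(K_X+\Delta))\otimes L^{(k-1)(n+1)}\otimes Q\bigr)=0\qquad\text{for all } i>0 .$$

Take $X$ smooth, $\Delta=0$ and $Q=L^j$ with $j\ge1$. Since $k(n+1)-n=(k-1)(n+1)+1$, the theorem specializes as follows.

**Corollary 1.** Let $f:X\to Y$ be a morphism of projective varieties, with $X$ smooth and $Y$ of dimension $n$. Let $L$ be an ample line bundle on $Y$ and $k>0$ an integer. Then
$$H^i(Y,f_*\omega_X^k\otimes L^l)=0\qquad\text{for all } i>0\ \text{ and } l\ge k(n+1)-n .$$

In the "Notes For 483-3: Kodaira Dimension Of Algebraic Varieties", Theorem 11.2 is this statement for $L$ ample *and globally generated*, and Corollary 1 is stated there as a conjecture. So the conjecture is true. For $k=1$ the statement is a weaker form of Kollár's vanishing theorem, in which $L$ need only be ample. All the difficulty is therefore in $k\ge2$ with $L$ ample but possibly without enough sections.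

The bound is sharp: for $f=\mathrm{id}_{\mathbb P^n}$, $L=\mathcal O(1)$, $l=k(n+1)-n-1$, the group $H^n(\mathbb P^n,\omega^k\otimes L^l)=H^n(\mathbb P^n,\mathcal O(-n-1))$ is not zero. The second theorem says that projective space is, up to normalization, the only reason for the number $n+1$.

**Theorem B.** Let $n\ge1$, let $Y$ be a projective variety of dimension $n$ with normalization $\nu:Y^\nu\to Y$, and let $L$ be ample on $Y$. The following are equivalent:

1. $(Y^\nu,\nu^*L)\not\cong(\mathbb P^n,\mathcal O(1))$;
2. for all $f:X\to Y$, $\Delta$, $k$, $Q$ as in Theorem A, $H^i\bigl(Y,f_*\mathcal O_X(k(K_X+\Delta))\otimes L^{(k-1)n}\otimes Q\bigr)=0$ for all $i>0$.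

So, with $Y$ and $L$ fixed, the bound in Corollary 1 can be lowered to $l\ge(k-1)n+1$ for all $f$ and $k$ exactly when (1) holds. (If (1) fails, the counterexample, given in Section 9, has $X=\mathbb P^n$ and $\Delta=0$.) In general it cannot be lowered further: let $Y=X$ be a smooth quadric in $\mathbb P^{n+1}$, $L=\mathcal O(1)$. Here $L^n=2$, so (1) holds. Since $\omega=\mathcal O(-n)$, the value $l=(k-1)n$ gives $\omega^k\otimes L^l=\mathcal O(-n)=\omega$, and $H^n(Y,\omega)\ne0$.

The exponent $(k-1)(n+1)$ should be read as "$k-1$ copies of $n+1$, one for each copy of the canonical class except the last". The last copy of $K$ is consumed by a vanishing theorem of Kodaira type, and $Q$ supplies the positivity that such a theorem wants.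

## 2. Projective space, smooth $Y$, curves, an elliptic surface

*Projective space.* For $f=\mathrm{id}$ on $\mathbb P^n$ and $L=\mathcal O(1)$, $\omega^k\otimes L^l=\mathcal O(l-k(n+1))$, whose only possible higher cohomology is $H^n$. It vanishes exactly when $l-k(n+1)\ge -n$. This is the bound.

*The identity of a smooth variety.* Let $X=Y$ be smooth and $f=\mathrm{id}$. By Mori's cone theorem every $K_X$-negative extremal ray is spanned by a curve $C$ with $0<-K_X\cdot C\le n+1$. As $L\cdot C\ge1$, this gives $(K_X+(n+1)L)\cdot C\ge0$, so $K_X+(n+1)L$ is nef. Now write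
$$\omega_X^k\otimes L^{(k-1)(n+1)}\otimes Q=\omega_X\otimes\Bigl[(\omega_X\otimes L^{n+1})^{k-1}\otimes Q\Bigr].$$
The bracket is nef plus ample, hence ample, and Kodaira vanishing gives Theorem A. What is used is that $K_X+(n+1)L$ is *nef*; it need not be globally generated. The proof of Theorem A will imitate this line.

*Curves.* Let $Y$ be a smooth curve of genus $g$ and $f=\mathrm{id}$. By Serre duality $H^1(\omega_Y^k\otimes L^l)$ is dual to $H^0(\omega_Y^{1-k}\otimes L^{-l})$, a line bundle of degree $-(k-1)(2g-2)-l\deg L$. For $g\ge1$ and $l\geq 1$ this is negative. For $g=0$ it is negative iff $l\deg L\ge 2k-1$. So $l\ge 2k-1=k(n+1)-n$ always suffices, and it is needed only if $Y=\mathbb P^1$ and $\deg L=1$. If $\deg L\ge2$ on $\mathbb P^1$, then $l\ge k=(k-1)n+1$ suffices, as Theorem B says.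

*A curve where $L$ is not globally generated.* Let $Y$ be a cuspidal plane cubic and $L$ a line bundle of degree $1$. As $\omega_Y$ is trivial, $h^1(L)=h^0(L^{-1})=0$ and $h^0(L)=\chi(L)=1$. The only section up to scalars has a zero, so $L$ is ample and not globally generated. Let $f=\nu:\mathbb P^1\to Y$. Then $H^1(Y,\nu_*\omega^k\otimes L^l)=H^1(\mathbb P^1,\mathcal O(l-2k))$, which vanishes iff $l\ge 2k-1$. The bound is sharp here as well, and $(Y^\nu,\nu^*L)=(\mathbb P^1,\mathcal O(1))$.

*A surface over a curve.* Let $f:X\to\mathbb P^1$ be the rational elliptic surface obtained by blowing up $\mathbb P^2$ at nine distinct base points of a general pencil of cubics. Then $\omega_X=f^*\mathcal O(-1)$, so $f_*\omega_X^k=\mathcal O(-k)$. The class that plays the role of $K_Y$ is $\mathcal O(-1)$ and not $K_{\mathbb P^1}$: in general it depends on $f$.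

*Two things that go wrong in general.* First, on $X$ itself no twist makes $K_X+sf^*L$ nef: if $X$ is a surface over a curve and a fibre contains a $(-1)$-curve $e$, then $(K_X+sf^*L)\cdot e=-1$ for all $s$. One must first remove a fixed part. Second, after that is done, the positive part lives on a variety $Y'$ over $Y$ which can have dimension larger than $n$. If $X=Y\times Z$ with $K_Z$ ample, no sensible model is smaller than $Y\times Z$. A bound of the shape $\dim Y'+1$ is useless; we need $\dim Y+1$.

## 3. Klt pairs, log resolutions and the tools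

For a $\mathbb Q$-divisor $D$, $\lfloor D\rfloor$, $\lceil D\rceil$ are the coefficientwise round-down and round-up, and $\{D\}=D-\lfloor D\rfloor$. "snc" means simple normal crossings, "gg" globally generated. $\mathrm{Bs}|N|$ is the base locus of the line bundle $N$, equal to the whole variety if $N$ has no nonzero sections. Pullbacks of $L$ to varieties over $Y$ are again written $L$.

**Definition (klt).** Let $X$ be normal, $\Delta\ge0$ a $\mathbb Q$-divisor with $K_X+\Delta$ $\mathbb Q$-Cartier. The pair $(X,\Delta)$ is klt if for a log resolution $\mu:W\to X$ (equivalently, every one) all coefficients $a_i$ in $K_W=\mu^*(K_X+\Delta)+\sum a_iF_i$ are $>-1$.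

If $X$ is smooth and $\Delta$ has snc support, klt means that the coefficients of $\Delta$ are $<1$. For example $(\mathbb P^1,\frac12(p_1+\dots+p_4))$ is klt, and $2(K+\Delta)\sim0$ is Cartier. A component of coefficient $1$ is not allowed.

**Convention.** For $(X,\Delta)$ klt and $\mu:W\to X$ a log resolution, separate positive and negative coefficients and write
$$K_W+\Delta_W=\mu^*(K_X+\Delta)+E_\mu, \tag{1}$$
with $\Delta_W,E_\mu\ge0$ without common components. The coefficients of $\Delta_W$ are $<1$. A non-exceptional prime divisor has $a_i=-(\text{its coefficient in }\Delta)\le0$, so $E_\mu$ is exceptional. If $m(K_X+\Delta)$ is Cartier, then $m\Delta_W-mE_\mu$ is integral, and as there are no common components, $m\Delta_W$ and $mE_\mu$ are integral. Moreover $m(K_W+\Delta_W)=\mu^*(m(K_X+\Delta))+mE_\mu$, and $\mu_*\mathcal O_W(mE_\mu)=\mathcal O_X$ since $X$ is normal and $mE_\mu$ is effective and exceptional. So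
$$\mu_*\mathcal O_W(m(K_W+\Delta_W))=\mathcal O_X(m(K_X+\Delta)). \tag{2}$$

We use the following published results.

**(V) Kollár vanishing, log form** (Kollár, *Higher direct images of dualizing sheaves* I, II, and *Shafarevich Maps and Automorphic Forms*, Ch. 10; Ambro, *Quasi-log varieties*, Thm 3.2; Fujino, *Foundations of the MMP*, §5.6). Let $g:W\to Z$ be a morphism of projective varieties, $W$ smooth, $\Theta$ a $\mathbb Q$-divisor on $W$ with snc support and coefficients in $[0,1)$, $B$ an ample $\mathbb Q$-Cartier class on $Z$, $D$ a divisor on $W$ with $D\sim_{\mathbb Q}K_W+\Theta+g^*B$. Then $H^i(Z,g_*\mathcal O_W(D))=0$ for $i>0$.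

**(V$'$)** The same holds if $D\sim_{\mathbb Q}K_W+\Theta+cB_0+g^*B$ with $B_0$ basepoint free and $c\ge0$ rational. Indeed, let $r>c$ be an integer and $B_r\in|rB_0|$ general. Replace $cB_0$ by $\frac crB_r$. By Bertini $\Theta+\frac crB_r$ has snc support and coefficients in $[0,1)$, and (V) applies.

For $g=\mathrm{id}$ and $\Theta=0$, (V) is Kodaira vanishing.

**(FG)** (Birkar–Cascini–Hacon–McKernan, henceforth BCHM, Cor. 1.1.2). For a projective klt pair $(X,\Delta)$, $\Delta$ a $\mathbb Q$-divisor, the ring $\bigoplus_mH^0(X,\lfloor m(K_X+\Delta)\rfloor)$ is finitely generated.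

Recall that a finitely generated graded ring with $R_0=\mathbb C$ has a Veronese subring $\bigoplus_jR_{jm}$ generated by $R_m$, and then the same is true for multiples of $m$. For instance, $\mathbb C[u,v]$ with $\deg u=2$, $\deg v=3$ is not generated in degree $1$, but its sixth Veronese subring is generated by $u^3,v^2$.

**(CM) Castelnuovo–Mumford.** If $M$ is ample and globally generated and $H^i(\mathcal F\otimes M^{-i})=0$ for all $i>0$, then the coherent sheaf $\mathcal F$ is globally generated.

Two elementary consequences of Serre's theorems will be used repeatedly.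

**(S)** Let $A_1$ be ample on a projective variety and $\mathcal A\hookrightarrow\mathcal B$ an injection of coherent sheaves such that $H^0(\mathcal A\otimes A_1^j)\to H^0(\mathcal B\otimes A_1^j)$ is surjective for all $j\gg0$. Then $\mathcal A=\mathcal B$. Indeed, let $\mathcal K$ be the cokernel. For $j\gg0$, $H^1(\mathcal A\otimes A_1^j)=0$, so $H^0(\mathcal K\otimes A_1^j)=0$, and $\mathcal K\otimes A_1^j$ is gg; so $\mathcal K=0$.

**(D)** Let $h:Y'\to Y$ be a morphism of projective varieties, $L$ ample on $Y$, $\mathcal G$ coherent on $Y'$ with $H^i(Y',\mathcal G\otimes h^*L^s)=0$ for all $i>0$, $s\gg0$. Then $R^ih_*\mathcal G=0$ for $i>0$. Indeed, for $s\gg0$ the groups $H^p(Y,R^qh_*\mathcal G\otimes L^s)$ vanish for $p>0$, so the Leray spectral sequence gives $H^0(Y,R^ih_*\mathcal G\otimes L^s)=H^i(Y',\mathcal G\otimes h^*L^s)=0$; but $R^ih_*\mathcal G\otimes L^s$ is gg, so it is $0$.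

**Reductions in Theorem A.** If $Y_0=f(X)\ne Y$ has dimension $n_0$, replace $Y$ by $Y_0$ and $Q$ by $L^{(k-1)(n-n_0)}\otimes Q$. The sheaf does not change, since $(n_0+1)+(n-n_0)=n+1$. So assume $f$ surjective. If $n=0$ there is nothing to prove; let $n\ge1$. By (2), replacing $(X,\Delta)$ by $(W,\Delta_W)$ for a log resolution does not change $f_*\mathcal O_X(k(K_X+\Delta))$. So assume $X$ smooth, $\Delta$ with snc support and coefficients in $[0,1)$, and $k\Delta$ integral. If $k=1$, then $\Delta$ is integral with coefficients in $[0,1)$, so $\Delta=0$ and the claim is (V). So let $k\ge2$. For $m\in k\mathbb Z_{>0}$ put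
$$\mathcal F_m=f_*\mathcal O_X(m(K_X+\Delta)).$$
We may assume $\mathcal F_k\ne0$; then all $\mathcal F_m\neq0$ (take powers of local sections). These assumptions, and an integer $N\ge1$ such that $M:=L^N$ is gg, are fixed from now on.

## 4. Global generation from $L^N$, and its price

**Lemma 2.** For $m\in k\mathbb Z_{>0}$ and $s\ge m(n+1)$, the sheaf $\mathcal F_m\otimes M^s$ is globally generated.

The argument is that of Popa–Schnell: the least twist $s_0$ that makes the sheaf gg yields a vanishing statement, which in turn makes a smaller twist gg, unless $s_0$ is already small.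

**Step 1: a basepoint free divisor.** The purpose is to turn global generation of the sheaf into positivity of a divisor. Let $s_0\ge0$ be minimal with $\mathcal F_m\otimes M^{s_0}$ gg. Since $M$ is gg, it suffices to show $s_0\le m(n+1)$, and we may assume $s_0\ge1$. The image of $f^*\mathcal F_m\to\mathcal O_X(m(K_X+\Delta))$ has the form $I\cdot\mathcal O_X(m(K_X+\Delta))$ with an ideal sheaf $I\ne0$. Let $\mu:W\to X$ be a log resolution with $I\mathcal O_W=\mathcal O_W(-F)$ and $F$, $\Delta_W$, $E_\mu$ together snc; put $f_W=f\mu$. Then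
$$B:=\mu^*(m(K_X+\Delta))+s_0M-F$$
is a quotient of $f_W^*(\mathcal F_m\otimes M^{s_0})$, so it is basepoint free. With the integral divisor $F_1:=F+mE_\mu$, (1) gives
$$m(K_W+\Delta_W)\sim B-s_0M+F_1.$$

**Step 2: a divisor that can be subtracted for free.** We want to round, and must not lose sections. By (2), a section of $m(K_W+\Delta_W)$ over $f_W^{-1}(U)$, $U\subset Y$ open, is $\mu^*\sigma$ times the canonical section of $\mathcal O_W(mE_\mu)$, where $\sigma$ is a section of $\mathcal F_m$ over $U$. As $\sigma$ lies in $I\cdot\mathcal O_X(m(K_X+\Delta))$, $\mu^*\sigma$ vanishes along $F$. So all such sections vanish along $F_1$. Put $C:=\lfloor\frac{m-1}mF_1+\Delta_W\rfloor\ge0$. If $a\ge0$ is an (integral) coefficient of $F_1$ and $\delta<1$ that of $\Delta_W$, then $\frac{m-1}ma+\delta<a+1$, so $C\le F_1$. Hence $f_{W*}\mathcal O_W(m(K_W+\Delta_W)-C)=\mathcal F_m$.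

**Step 3: vanishing.** Split off one copy of $K_W+\Delta_W$ and rewrite the remaining $m-1$ copies by Step 1:
$$m(K_W+\Delta_W)-C+sM\sim_{\mathbb Q}K_W+\bigl\{\tfrac{m-1}mF_1+\Delta_W\bigr\}+\tfrac{m-1}mB+\bigl(s-\tfrac{m-1}ms_0\bigr)M .$$
By (V$'$) for $f_W:W\to Y$,
$$H^i(Y,\mathcal F_m\otimes M^s)=0\quad\text{for } i>0,\ s>s_0\bigl(1-\tfrac1m\bigr). \tag{3}$$

**Step 4: back to global generation.** Cohomology on $Y$ vanishes above degree $n$, so by (CM) and (3), $\mathcal F_m\otimes M^s$ is gg if $s-n>s_0(1-\frac1m)$. By minimality $s=s_0-1$ violates this: $s_0-1-n\le s_0-\frac{s_0}m$, i.e. $s_0\le m(n+1)$. $\square$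

With $N=1$ and $m=k$, (3) gives vanishing for $s>(k-1)(n+1)$, that is, for $s\ge k(n+1)-n$. So for $\Delta=0$ and $L$ ample *and gg* we already have the bound of Corollary 1. What happens for $L$ only ample?

One can try to lose less, by using $M=L^N$ only where it is indispensable. Let $a\ge0$ be the least integer such that $\mathcal F_m\otimes L^s$ is gg for all $s\ge a$. Steps 1–3 run with $aL$ in place of $s_0M$ and give $H^i(Y,\mathcal F_m\otimes L^s)=0$ for $i>0$, $s>a(1-\frac1m)$. Only Step 4 needs a gg bundle: with $M=L^N$, (CM) gives that $\mathcal F_m\otimes L^s$ is gg if $s-nN>a(1-\frac1m)$. If $a\ge1$, the value $s=a-1$ violates this, so $a\le m(nN+1)$, and vanishing holds for $s>(m-1)(nN+1)$. We wanted $s>(m-1)(n+1)$. The factor $N$ enters at exactly one place, the use of (CM).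

There (CM) cannot be applied to $L$ itself. Let $Y$ be an elliptic curve, $L=\mathcal O(o)$, and $\mathcal F=\mathcal O(p)$ with $p\ne o$. Then $H^1(\mathcal F\otimes L^{-1})=H^1(\mathcal O(p-o))=0$, but $h^0(\mathcal O(p))=1$ and $\mathcal F$ is not gg.

So global generation is the wrong intermediate target. In Section 2 nefness was enough. Lemma 2 remains useful in a modest role: it bounds the twist needed by a *linear* function of $m$ with slope $N(n+1)$ independent of $m$. We use it to build a model $Y'\to Y$ on which "$\mathcal F_m$ up to fixed part" is $mA$ for one class $A$, and then we prove that $A+(n+1)H$ is nef, where $H$ is the pullback of $L$.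

## 5. The model $Y'$ and the class $A$

Put $T=N(n+1)$ and $t=N(n+2)=T+N$.

**Proposition 3.** There are an integer $m_0\in k\mathbb Z_{>0}$, a log resolution $\mu:W\to X$ with $f_W=f\mu$, a normal projective variety $Y'$, and morphisms $g:W\to Y'$, $h:Y'\to Y$ with $f_W=h\circ g$, $g_*\mathcal O_W=\mathcal O_{Y'}$, $h$ surjective, and with the following properties. Put $H=h^*L$. There are a class $A\in\mathrm{Pic}(Y')\otimes\mathbb Q$ with $m_0A$ a line bundle, and a $\mathbb Q$-divisor $E\ge0$ on $W$ with $m_0E$ integral, such that $A_1:=m_0A+m_0tH$ is very ample (so $A+tH$ is ample), $E$ and $\Delta_W$ together have snc support, and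
$$m_0(K_W+\Delta_W)\sim g^*(m_0A)+m_0E,\qquad\text{so}\quad K_W\sim_{\mathbb Q}g^*A+E-\Delta_W; \tag{4}$$
$$g_*\mathcal O_W(P)=\mathcal O_{Y'}\quad\text{for every integral } 0\le P\le jm_0E,\ j\ge0. \tag{5}$$
All this remains true, with the same $Y',A$, if $W$ is replaced by a higher log resolution.

Property (5) says that $E$ is "fixed": poles along $E$ give no new functions.

**Step 1: finite generation.** We produce a section ring generated in degree $1$. By Lemma 2, $\mathcal F_m\otimes L^{Tm}$ is gg for all $m\in k\mathbb Z_{>0}$; as $L^{Nm}$ is gg, so is $\mathcal F_m\otimes L^{tm}$. Let $q>n+2$ be an integer, $G_q\in|f^*M^q|$ general, $\Gamma=\frac{n+2}qG_q$. By Bertini $\Delta+\Gamma$ has snc support and coefficients $<1$, so $(X,\Delta+\Gamma)$ is klt, and $q\Gamma=(n+2)G_q\sim(n+2)qNL=qtL$. By (FG), after passing to a Veronese subring there is $m_0\in kq\mathbb Z_{>0}$ such that with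
$$\Lambda:=m_0(K_X+\Delta)+m_0tL\sim m_0(K_X+\Delta+\Gamma)$$
the ring $\bigoplus_{j\ge0}R_j$, $R_j=H^0(X,j\Lambda)$, is generated by $R_1$. Here $R_1=H^0(Y,\mathcal F_{m_0}\otimes L^{tm_0})\ne0$, because this sheaf is nonzero and gg.

**Step 2: making the system basepoint free.** Take $\mu:W\to X$ and $F$ as in Step 1 of the proof of Lemma 2 for $m=m_0$: $\mathcal O_W(-F)$ is the pullback of the ideal $I$ that generates the image of $f^*\mathcal F_{m_0}$. Since $\mathcal F_{m_0}\otimes L^{Tm_0}$ is gg,
$$B':=\mu^*(m_0(K_X+\Delta))+m_0TL-F\quad\text{and}\quad B:=\mu^*\Lambda-F=B'+m_0NL$$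
are basepoint free. We claim $H^0(W,jB)=R_j$ for all $j\ge1$, inside $H^0(W,j\mu^*\Lambda)=H^0(X,j\Lambda)=R_j$. Elements of $R_1$ are sections of $\mathcal F_{m_0}\otimes L^{tm_0}$, so they vanish along $F$ on $W$. Elements of $R_j$ are sums of products of $j$ elements of $R_1$, so they vanish along $jF$. This proves the claim; in particular $\bigoplus_jH^0(W,jB)$ is generated in degree $1$.

**Step 3: the morphism $g$.** We show that the morphism given by $|B|$ has connected fibres and normal image. Let $g:W\to Y'\subset\mathbb P$ be this morphism onto its image and $A_1=\mathcal O_{Y'}(1)$, $g^*A_1=B$. By Step 2 every section of $jB$ is the pullback of the restriction to $Y'$ of a form of degree $j$. So $H^0(Y',A_1^j)\to H^0(Y',g_*\mathcal O_W\otimes A_1^j)=H^0(W,jB)$ is surjective for $j\ge1$. By (S), $g_*\mathcal O_W=\mathcal O_{Y'}$. Hence $g$ has connected fibres, and $Y'$ is normal because $W$ is.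

**Step 4: $Y'$ lies over $Y$.** Let $C\subset W$ be a curve contracted by $g$. Then $0=B\cdot C=B'\cdot C+m_0N\,L\cdot C$ with both terms $\ge0$, so $L\cdot C=0$ and $f_W(C)$ is a point. The fibres of $g$ are connected, so $f_W$ is constant on each of them. By the rigidity lemma $f_W=h\circ g$ for a morphism $h:Y'\to Y$, which is surjective since $f_W$ is. This is where the room between $T$ and $t$ is used.

**Step 5: the class $A$ and (4).** Put $H=h^*L$, let $m_0A$ denote the line bundle $A_1-m_0tH$, and put $E:=\frac1{m_0}(F+m_0E_\mu)\ge0$; $m_0E$ is integral. Then $g^*(m_0A)=B-m_0tL=\mu^*(m_0(K_X+\Delta))-F$, and by (1)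
$$m_0(K_W+\Delta_W)=\mu^*(m_0(K_X+\Delta))+m_0E_\mu\sim g^*(m_0A)+m_0E .$$

**Step 6: (5).** As $\mathcal O_{Y'}=g_*\mathcal O_W\subset g_*\mathcal O_W(P)\subset g_*\mathcal O_W(jm_0E)$, it suffices to treat $P=jm_0E$. We have $B+m_0E=\mu^*\Lambda+m_0E_\mu$. For $i\ge\max(j,1)$,
$$H^0(W,iB)\subset H^0(W,iB+jm_0E)\subset H^0\bigl(W,i(\mu^*\Lambda+m_0E_\mu)\bigr)=H^0(X,i\Lambda)=R_i,$$
since $E_\mu$ is exceptional. The first space is also $R_i$, so by finite dimension all are equal. Thus $\mathcal O_{Y'}\subset g_*\mathcal O_W(jm_0E)$ induces equality on $H^0$ after twisting by $A_1^i$, $i\gg0$, and (S) gives (5).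

**Step 7: higher models.** We shall need to blow up $W$ further. Let $\pi:W_2\to W$ be a further log resolution, $K_{W_2}+\Delta_{W_2}=\pi^*(K_W+\Delta_W)+E_\pi$ as in (1), and $E_2=\pi^*E+E_\pi$. Since $m_0(K_W+\Delta_W)$ is Cartier, $m_0E_\pi$ is integral, hence so is $m_0E_2$, and (4) for $W_2$ follows by pulling back (4). As $E_\pi$ is exceptional, $\pi_*\mathcal O_{W_2}(jm_0E_2)=\mathcal O_W(jm_0E)$, and (5) follows. $\square$

*Examples.* For $f=\mathrm{id}$ on a smooth $Y$ with $\Delta=0$, $\mathcal F_m=\omega_Y^m$ is a line bundle, and on $W=X$ we have $F=0$, $E=0$. The system $|B|$ with $B=m_0K_Y+m_0tL$ then defines a finite morphism onto $Y'$ if $B$ is ample, which is so since $B=B'+m_0NL$ with $B'$ basepoint free. As $g_*\mathcal O=\mathcal O$, $Y'=Y$ and $A=K_Y$. For $X=Y\times Z$ with $Y,Z$ smooth, $K_Z$ ample, $\Delta=0$, and $m_0$ such that also $m_0K_Z$ is gg, $F=0$ and $B=(m_0K_Y+m_0tL)\boxtimes m_0K_Z$ is ample, so $Y'=Y\times Z$ and $A=K_{Y\times Z}$. For the rational elliptic surface of Section 2, $\mathcal F_m=\mathcal O(-m)$,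 $Y'=\mathbb P^1$, $E=0$, $A=\mathcal O(-1)$.

## 6. Counting integers below the nef threshold

Let
$$\tau=\inf\{s\in\mathbb R:\ A+sH\ \text{nef}\}.$$
As $n\ge1$, there is a curve $C\subset Y'$ with $H\cdot C>0$, and nefness of $A+sH$ forces $s\ge-(A\cdot C)/(H\cdot C)$; so $\tau>-\infty$. As $A+tH$ is ample and ampleness is open, $\tau<t$. Since nefness is closed and $H$ is nef, $A+sH$ is nef iff $s\ge\tau$. It is *ample* iff $s>\tau$: for $s\ge t$ it is $(A+tH)+(s-t)H$, ample plus nef; for $\tau<s<t$ it is a convex combination of the nef class $A+\tau H$ and the ample class $A+tH$, the latter with positive weight; for $s=\tau$ it is not ample by openness; for $s<\tau$ it is not nef.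

For a formal combination put
$$v(\alpha A+\beta H)=\beta-\tau\alpha .$$
*If $\alpha>0$, then $\alpha A+\beta H$ is ample iff $v>0$ and nef iff $v\ge0$*, because it is $\alpha(A+\frac\beta\alpha H)$. Note $v(A)=-\tau$. So $v$ measures the signed height above the boundary of the nef cone.

**Proposition 4.** Suppose $\tau>0$. Then for all but finitely many integers $x\ge1$, the open interval $(m_0\tau x-\tau,\ m_0\tau x)$ contains at most $n$ integers.

**Corollary 5.** (α) $\tau\le n+1$, i.e. $A+(n+1)H$ is nef. (β) If $\tau>n$, then $\tau\in\mathbb Q$.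

*Proof of Corollary 5.* (α) If $\tau\le0$ this is clear. If $\tau>n+1$, the interval has length $>n+1$, so it contains at least $n+1$ integers for every $x$, contradicting Proposition 4. (β) Let $\tau>n$ be irrational and $\theta_x\in(0,1)$ the fractional part of $m_0\tau x$. The $n+1$ integers $\lfloor m_0\tau x\rfloor-i$, $0\le i\le n$, are $<m_0\tau x$, and all of them are $>m_0\tau x-\tau$ iff $\theta_x+n<\tau$. By equidistribution $\theta_x\in(0,\tau-n)$ for infinitely many $x$, a contradiction. $\square$

*The example to keep in mind.* On $Y'=\mathbb P^n$ with $A=K$, $H=\mathcal O(1)$, we have $\tau=n+1$. With $a=m_0(n+1)x$ the interval is $(a-n-1,a)$, containing exactly the $n$ integers $a-1,\dots,a-n$. The line bundles $x\,m_0A+yH$ for these $y$ are $\mathcal O(-1),\dots,\mathcal O(-n)$, whose Euler characteristics are zero. Since $\chi(\mathcal O(s))$ is a nonzero polynomial of degree $n$, there is no room for one more zero. The proof below makes this work in general: line bundles in the strip just below the nef boundary have vanishing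 higher cohomology; they are not nef, so they have base points; and $n+1$ of them in a row always produce a section where there should be a base point. What makes the count depend on $n=\dim Y$ and not on $\dim Y'$ is that $H$ comes from $Y$.

**Proof of Proposition 4.** Suppose the set $\mathcal X$ of integers $x\ge1$ for which the interval contains at least $n+1$ integers is infinite. For $(x,y)\in\mathbb Z^2$ let
$$N(x,y)=x\,m_0A+yH\quad\text{(a line bundle)},\qquad v(x,y)=v(N(x,y))=y-\tau m_0x,$$
$$\Sigma=\{(x,y)\in\mathbb Z^2:\ x\ge1,\ -\tau<v(x,y)<0\}.$$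
So for $x\in\mathcal X$ at least $n+1$ integers $y$ satisfy $(x,y)\in\Sigma$. For $(x,y)\in\Sigma$, $N(x,y)$ is not nef, so $\mathrm{Bs}|N(x,y)|\ne\emptyset$. Recall $m_0\ge k\ge2$.

**Step 1: vanishing in the strip.** *If $N$ is a line bundle on $Y'$ with $N-A$ ample, then $H^i(Y',N)=0$ for $i>0$; this applies to $N(x,y)$ for all $(x,y)\in\Sigma$.* The purpose is to make $\chi=h^0$ available. Let $P_0=\lceil E-\Delta_W\rceil$. The coefficients of $E-\Delta_W$ are $>-1$, so $P_0\ge0$; and $P_0\le\lceil E\rceil\le m_0E$, the last because $m_0E$ is integral and $m_0E\ge E$. By (5), $g_*\mathcal O_W(P_0)=\mathcal O_{Y'}$. By (4),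
$$P_0+g^*N\sim_{\mathbb Q}K_W+\bigl[P_0-(E-\Delta_W)\bigr]+g^*(N-A),$$
where the bracket has snc support and coefficients in $[0,1)$. Now (V) gives $H^i(Y',N)=H^i(Y',g_*\mathcal O_W(P_0)\otimes N)=0$. For $(x,y)\in\Sigma$, $N(x,y)-A$ has $A$-coefficient $xm_0-1>0$ and $v=v(x,y)+\tau>0$, so it is ample.

**Step 2: a nonzero Euler characteristic in the strip.** *Let $\emptyset\ne V\subset Y'$ be a closed subscheme. For all $x\gg0$ in $\mathcal X$ there is $y$ with $(x,y)\in\Sigma$ and $\chi(V,N(x,y)|_V)\ne0$.* For fixed $x$, the projection formula gives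
$$\chi(V,N(x,y)|_V)=\sum_i(-1)^i\chi\bigl(Y,R^i(h|_V)_*(N(x,0)|_V)\otimes L^y\bigr),$$
a polynomial in $y$ of degree $\le n=\dim Y$. At $y=m_0tx$ we have $N(x,m_0tx)=A_1^x$, and $\chi(V,A_1^x|_V)=h^0(V,A_1^x|_V)>0$ for $x\gg0$. So the polynomial is nonzero of degree $\le n$ and cannot vanish at $n+1$ integers.

**Step 3: a minimal base locus.** This sets up a descent. By Steps 1 and 2 with $V=Y'$, some $(x,y)\in\Sigma$ has $H^0(Y',N(x,y))\ne0$. Among all such pairs choose $(x_0,y_0)$ with $Z:=\mathrm{Bs}|N(x_0,y_0)|$ minimal under inclusion, which is possible by noetherianity. Put $G=N(x_0,y_0)$ and $\delta=-v(x_0,y_0)>0$. Then $\emptyset\ne Z\subsetneq Y'$.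

**Step 4: far out in the strip, base loci lie in $Z$.** *For $(x,y)\in\Sigma$ with $x\gg0$, $\mathrm{Bs}|N(x,y)|\subset Z$.* The idea is to subtract a large multiple of $G$: as $v(G)<0$, this *raises* $v$ of the remainder, which becomes positive enough to be gg. Let $d=\dim Y'$, $w=v(A_1)=m_0(t-\tau)>0$, let $b>dw/\delta$ be an integer, and put $R=N(x,y)-bG$. For $1\le i\le d$, $R-iA_1-A$ has
$$A\text{-coefficient } m_0(x-bx_0-i)-1>0\ \ (x\gg0,\text{ with a bound independent of }y),\qquad v=v(x,y)+\tau+b\delta-iw>0 .$$
So it is ample, and $H^i(Y',R-iA_1)=0$ by Step 1. By (CM) with respect to $A_1$, $R$ is gg. Hence $\mathrm{Bs}|N(x,y)|=\mathrm{Bs}|R+bG|\subset\mathrm{Bs}|bG|\subset Z$.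

**Step 5: a reduced subscheme $V\subset Z$ cut out by a multiplier-type ideal.** We want a nonempty $V\subset Z$ such that sections extend from $V$ to $Y'$. By Hironaka, and Step 7 of Section 5, replace $W$ by a higher model on which the inverse image of the base ideal of $|G|$ is $\mathcal O_W(-F_G)$. So $g^*|G|$ is the sum of $F_G$ and a basepoint free linear system in $|B_G|$, $B_G=g^*G-F_G$, with $\mathrm{Supp}\,F_G=g^{-1}(Z)$, and everything is snc. Write
$$E-\Delta_W=\sum e_iF_i\ (\text{all } e_i>-1),\qquad F_G=\sum\varphi_iF_i\ne0,\qquad c=\min_{\varphi_i>0}\frac{e_i+1}{\varphi_i}>0,$$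
a rational number. Then $e_i-c\varphi_i\ge-1$ for all $i$. Let $S\ne0$ be the reduced sum of the $F_i$ with equality; $S\subset\mathrm{Supp}\,F_G$ since $e_i>-1$. Put
$$u=E-\Delta_W-cF_G+S,\qquad P=\lceil u\rceil .$$
On components of $S$ the coefficient of $u$ is $0$; elsewhere it is $>-1$ and at most that of $E$. So $P\ge0$, $P$ and $S$ have no common component, $P\le\lceil E\rceil\le m_0E$, and $g_*\mathcal O_W(P)=\mathcal O_{Y'}$ by (5). Hence $J:=g_*\mathcal O_W(P-S)\subset\mathcal O_{Y'}$ is an ideal sheaf. A local function $\phi$ lies in $J$ iff $\mathrm{div}(g^*\phi)+P-S\ge0$. Off $S$ this is automatic, and on components of $S$ it says that $g^*\phi$ vanishes there. So $\phi\in J$ iff $\phi$ vanishes on $g(S)$: $J$ is the radical ideal of the reduced closed subscheme $V:=g(S)$, and $\emptyset\ne V\subset Z$. No connectedness of $V$ is needed.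

**Step 6: extending sections from $V$.** Let $(x,y)\in\Sigma$ with $x\gg0$ and $N=N(x,y)$. By (4),
$$P-S+g^*N\sim_{\mathbb Q}K_W+(\lceil u\rceil-u)+cB_G+g^*(N-A-cG).$$
To check this, replace $K_W$ by $g^*A+E-\Delta_W$ and $cB_G$ by $cg^*G-cF_G$, and observe that $-u$ cancels $E-\Delta_W-cF_G$ and leaves $-S$. The class $N-A-cG$ has $A$-coefficient $m_0x-1-cm_0x_0>0$ and $v=v(x,y)+\tau+c\delta>0$, so it is ample. By (V$'$), $H^i(Y',J\otimes N)=0$ for $i>0$; by Step 1, $H^i(Y',N)=0$ for $i>0$. From
$$0\to J\otimes N\to N\to N|_V\to0$$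
we get $H^i(V,N|_V)=0$ for $i>0$, and $H^0(Y',N)\to H^0(V,N|_V)$ is surjective.

**Step 7: the contradiction.** By Step 2 choose $(x,y)\in\Sigma$ with $x\in\mathcal X$ so large that Steps 4 and 6 apply, and $\chi(V,N|_V)\ne0$. Then $h^0(V,N|_V)=\chi(V,N|_V)\ne0$. As $V$ is reduced, a nonzero section of $N|_V$ is nonzero at some point $p\in V$. Lift it to $Y'$: so $p\notin\mathrm{Bs}|N(x,y)|$, while $p\in V\subset Z$. With Step 4, $\mathrm{Bs}|N(x,y)|\subsetneq Z$, and $H^0(Y',N(x,y))\ne0$. This contradicts the minimality of $Z$. $\square$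

## 7. From nefness on $Y'$ to vanishing on $Y$

Let $b_0<t$ be an integer such that $A+b_0H$ is nef, and $Q$ ample on $Y$. By Corollary 5(α), $b_0=n+1$ is allowed, since $n+1<N(n+2)=t$. We keep $b_0$ general, because $b_0=n$ is needed in Section 9. Put $\mathcal Q=L^{(k-1)b_0}\otimes Q$.

**Step 1: an ample class.** We need the analogue of the bracket in Section 2. For small rational $\varepsilon>0$,
$$(k-1)(A+b_0H)+h^*Q=(k-1-\varepsilon)(A+b_0H)+\varepsilon(A+tH)+h^*\bigl(Q-\varepsilon(t-b_0)L\bigr).$$
The summands are nef, ample and nef, so the sum is ample on $Y'$. (Neither $A+b_0H$ nor $h^*Q$ need be ample, so a little of $A+tH$ is borrowed.)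

**Step 2: a divisor that can be subtracted for free.** Let $C:=\lfloor(k-1)E+\Delta_W\rfloor\ge0$. We claim
$$f_{W*}\mathcal O_W(k(K_W+\Delta_W)-C)=f_*\mathcal O_X(k(K_X+\Delta)).$$
By (2) the right side is $f_{W*}\mathcal O_W(k(K_W+\Delta_W))$. Let $\sigma$ be a section of $\mathcal O_W(k(K_W+\Delta_W))$ over $f_W^{-1}(U)=g^{-1}(h^{-1}U)$. By (4), $\sigma^{m_0/k}$ is a section of $g^*(m_0A)+m_0E$ there. By (5) with $P=m_0E$ it comes from a section of $m_0A$ over $h^{-1}U$, so it vanishes along $m_0E$. Hence $\mathrm{div}\,\sigma\ge kE$, and as $\mathrm{div}\,\sigma$ is integral, $\mathrm{div}\,\sigma\ge\lceil kE\rceil$. A coefficient $e$ of $E$ and $\delta<1$ of $\Delta_W$ satisfy $(k-1)e+\delta<\lceil ke\rceil+1$, so $C\le\lceil kE\rceil$. The claim follows.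

**Step 3: vanishing on $Y'$.** Let $D=k(K_W+\Delta_W)-C+f_W^*\mathcal Q$ and $\mathcal G=g_*\mathcal O_W(D)$. Split off one copy of $K_W+\Delta_W$ and use (4) for the other $k-1$:
$$D\sim_{\mathbb Q}K_W+\{(k-1)E+\Delta_W\}+g^*\bigl((k-1)(A+b_0H)+h^*Q\bigr).$$
By Step 1 and (V), $H^i(Y',\mathcal G)=0$ for $i>0$. The same argument with $Q\otimes L^s$ in place of $Q$ gives $H^i(Y',\mathcal G\otimes H^s)=0$ for all $i>0$, $s\ge0$.

**Step 4: descent to $Y$.** By (D), $R^ih_*\mathcal G=0$ for $i>0$. By Step 2 and the projection formula $h_*\mathcal G=f_{W*}\mathcal O_W(D)=f_*\mathcal O_X(k(K_X+\Delta))\otimes\mathcal Q$. So by Leray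
$$H^i\bigl(Y,f_*\mathcal O_X(k(K_X+\Delta))\otimes L^{(k-1)b_0}\otimes Q\bigr)=H^i(Y',\mathcal G)=0\qquad(i>0). \tag{6}$$
With $b_0=n+1$ this proves Theorem A, and with it Corollary 1. $\blacksquare$

## 8. Euler characteristics with prescribed roots, and varieties of degree one

For Theorem B we must understand when $A+nH$ is not nef. Two lemmas prepare this. The first shows that a fibre on which $H^{-1},\dots,H^{-r}$ have no higher direct images must be large.

**Lemma 6.** Let $\varphi:V\to Z$ be a morphism of projective varieties, $F$ a fibre of dimension $d\ge1$, and $H$ a line bundle on $V$ with $H|_F$ ample and $R^i\varphi_*H^{-j}=0$ for $i\ge1$, $1\le j\le r$. Let $F'$ be a $d$-dimensional irreducible component of $F$ (reduced) and $\sigma:M\to F'$ a projective resolution. Then $\chi(M,sH)$ vanishes at $s=-1,\dots,-r$. As this polynomial has degree exactly $d$, $d\ge r$.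

*Proof.* Let $1\le j\le r$.

**Step 1: top cohomology on $F'$.** We show $H^d(F',H^{-j})=0$. Let $z=\varphi(F)$ and $I$ the ideal of $F'$ in $V$. As the fibre over $z$ has dimension $d$, the theorem on formal functions gives $R^{d+1}\varphi_*(I\otimes H^{-j})_z=0$. So $0=(R^d\varphi_*H^{-j})_z\to H^d(F',H^{-j})$ is surjective.

**Step 2: top cohomology on $M$.** We show $H^d(M,H^{-j})=0$. For $q>0$ the points of $F'$ over which $\sigma$ has fibres of dimension $\ge q$ form a set of dimension $\le d-1-q$, since its preimage lies in the exceptional locus; so $\dim\mathrm{Supp}\,R^q\sigma_*\mathcal O_M\le d-q-1$, and $H^{d-q}(F',R^q\sigma_*\mathcal O_M\otimes H^{-j})=0$. For $q=0$, the cokernel of $\mathcal O_{F'}\hookrightarrow\sigma_*\mathcal O_M$ is supported in dimension $<d$, so $H^d(F',H^{-j})\to H^d(F',\sigma_*\mathcal O_M\otimes H^{-j})$ is surjective, and the target is $0$ by Step 1. Leray gives the claim.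

**Step 3: conclusion.** $H$ is nef and big on $M$, so $H^i(M,H^{-j})=0$ for $i<d$ by Kawamata–Viehweg vanishing. So $\chi(M,-jH)=0$. The polynomial $\chi(M,sH)$ has leading term $\frac{H^d_M}{d!}s^d$ with $H^d_M>0$, so it has at most $d$ roots. $\square$

For $V=F=\mathbb P^d$ over a point and $H=\mathcal O(1)$, the hypothesis holds exactly for $r\le d$.

**Lemma 7.** Let $V$ be an integral projective variety of dimension $r\ge1$, $H$ an ample line bundle with $H^r=1$, and $\Lambda\subset H^0(V,H)$ a subspace of dimension $r+1$. Then $\Lambda$ is basepoint free and defines an isomorphism $V\cong\mathbb P^r$ with $H\cong\mathcal O(1)$.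

*Proof.* **Step 1: $\Lambda$ is basepoint free.** We argue by induction on $r$. Let $0\ne s\in\Lambda$. As $H^{r-1}\cdot\mathrm{div}(s)=1$ and every prime divisor has degree $\ge1$, the cycle of $\mathrm{div}(s)$ is a prime divisor $D$ with multiplicity $1$, and $H^{r-1}\cdot D=1$. We claim that the only elements of $\Lambda$ vanishing on $D$ are multiples of $s$. On the normalization $\eta:\tilde V\to V$, $\eta^*H$ is ample of degree $1$, so for each $0\ne s'\in\Lambda$, $\mathrm{div}(\eta^*s')$ is a prime divisor. If $s'$ vanishes on $D$, then $\eta^*s'$ vanishes on $\eta^{-1}(D)\supset\mathrm{div}(\eta^*s)$. So the two prime divisors $\mathrm{div}(\eta^*s')$ and $\mathrm{div}(\eta^*s)$ are equal, $\eta^*s'/\eta^*s$ is a unit on the projective variety $\tilde V$, hence constant, and $s'\in\mathbb Cs$. Therefore $\Lambda|_D$ has dimension $r$. If $r=1$, $D$ is a point and $\Lambda|_D\ne0$. If $r\ge2$, $\Lambda|_D$ is basepoint free by induction. Base points of $\Lambda$ lie in $D$, so there are none.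

**Step 2: the isomorphism.** The morphism $V\to\mathbb P^r$ defined by $\Lambda$ is finite because $H$ is ample, and has degree $H^r=1$. A finite morphism of degree $1$ onto a normal variety is an isomorphism. $\square$

## 9. When $A+nH$ is not nef: proof of Theorem B

**(2)⇒(1).** Suppose $(Y^\nu,\nu^*L)\cong(\mathbb P^n,\mathcal O(1))$. Take $f=\nu$, $\Delta=0$, $k=2$, $Q=L$. As $\nu$ is finite, $H^n(Y,\nu_*\omega^2\otimes L^{n+1})=H^n(\mathbb P^n,\mathcal O(-2n-2+n+1))=H^n(\mathbb P^n,\mathcal O(-n-1))\ne0$, so (2) fails.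

**(1)⇒(2).** If $f$ is not surjective, $n_0=\dim f(X)$ satisfies $n_0+1\le n$, and Theorem A over $f(X)$ with $L^{(k-1)(n-n_0-1)}\otimes Q$ in place of $Q$ gives (2). If $f$ is surjective and $k=1$, (2) is Theorem A; if $f_*\mathcal O_X(k(K_X+\Delta))=0$, it is trivial. Otherwise make the reductions of Section 3, which do not change $Y$ and $L$, and use the model of Section 5. By (6) with $b_0=n<t$, it suffices to prove the following.

**Proposition 8.** If $A+nH$ is not nef, then $(Y^\nu,\nu^*L)\cong(\mathbb P^n,\mathcal O(1))$.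

Besides Kawamata–Viehweg vanishing and the contraction theorem we use two results. The first is the existence of minimal model programs ending with a Mori fibre space when $K+\Delta$ is not pseudoeffective (BCHM, Cor. 1.3.3). The second is a base point free theorem that applies to $[Y',A]$, although $A$ is not a log canonical class on $Y'$ a priori.

**Definition (quasi-log structure, the only case needed).** Let $\omega\in\mathrm{Pic}(Y')\otimes\mathbb Q$, let $g:W\to Y'$ be a morphism from a smooth projective variety and $B_W$ a $\mathbb Q$-divisor on $W$, not necessarily effective, with snc support and coefficients $<1$, such that $K_W+B_W\sim_{\mathbb Q}g^*\omega$ and $\mathcal O_{Y'}\to g_*\mathcal O_W(\lceil-B_W\rceil)$ is an isomorphism. With $W=W\times\{0\}\subset W\times\mathbb P^1$ as embedding, this makes $[Y',\omega]$ a quasi-log scheme with $Y'_{-\infty}=\emptyset$.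

For example, if $(Y',\Delta')$ is klt and $g$ is a log resolution with $K_W+B_W=g^*(K_{Y'}+\Delta')$, then $\lceil-B_W\rceil$ is effective and exceptional, and $\omega=K_{Y'}+\Delta'$ has this structure.

**(BPF)** (Ambro, *Quasi-log varieties*, Thm 5.1; Fujino, *Foundations of the MMP*, Thm 6.5.1). If $[Y',\omega]$ is a projective quasi-log scheme with $Y'_{-\infty}=\emptyset$, $D$ a nef Cartier divisor, and $qD-\omega$ ample for some $q>0$, then $mD$ is basepoint free for all $m\gg0$.

**Proof of Proposition 8.** By assumption and Corollary 5, $n<\tau\le n+1$ and $\tau\in\mathbb Q$.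

**Step 1: contracting the boundary class.** We construct a fibration whose fibres see the failure of nefness. Choose $r_0\ge1$ with $r_0m_0\tau\in\mathbb Z$ and let $D=N(r_0,r_0m_0\tau)=r_0m_0(A+\tau H)$, a nef line bundle with $v(D)=0$. For $q\gg0$, $qD-A$ has positive $A$-coefficient and $v=\tau>0$, so it is ample. By (4), $K_W+B_W\sim_{\mathbb Q}g^*A$ with $B_W=\Delta_W-E$, which has snc support and coefficients $<1$. By Step 1 of Section 6, $g_*\mathcal O_W(\lceil-B_W\rceil)=g_*\mathcal O_W(P_0)=\mathcal O_{Y'}$. So (BPF) applies with $\omega=A$, and some multiple of $D$ is basepoint free. By Stein factorization there are $\varphi:Y'\to Z$ with $\varphi_*\mathcal O_{Y'}=\mathcal O_Z$ and $m_1\ge1$ with $m_1D=\varphi^*(\text{ample line bundle})$.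

As $v(D)=0$, $D$ is not ample, so some fibre $F$ of $\varphi$ has dimension $d\ge1$. For a curve $C\subset F$, $(A+\tau H)\cdot C=0$. If $H\cdot C=0$, then also $A\cdot C=0$ and $(A+tH)\cdot C=0$, contradicting ampleness. So $H\cdot C>0$; hence $h|_F$ is finite, $H|_F$ is ample and $d\le n$.

**Step 2: the fibre has dimension $n$.** Let $1\le j\le n$. For $q\gg0$, $-jH+qD-A$ has positive $A$-coefficient and $v=\tau-j>0$, so it is ample, and $H^i(Y',-jH+qD)=0$ for $i>0$ by Step 1 of Section 6. Taking $q$ divisible by $m_1$, (D) for $\varphi$ gives $R^i\varphi_*\mathcal O_{Y'}(-jH)=0$ for $i>0$. Lemma 6 with $r=n$ gives $d\ge n$, so $d=n$. Let $F'$ be an $n$-dimensional component of $F$ and $M\to F'$ a projective resolution. The map $F'\to Y$ is finite, hence surjective. By Lemma 6, with $e=H^n_M>0$,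
$$\chi(M,sH)=\frac e{n!}\prod_{i=1}^n(s+i). \tag{7}$$

**Step 3: $K_M+nH$ is not pseudoeffective.** This will let us run a minimal model program. The coefficient of $s^{n-1}$ in (7) is $\frac e{n!}\cdot\frac{n(n+1)}2$; by Riemann–Roch it is $-\frac{K_M\cdot H^{n-1}}{2(n-1)!}$. So $K_M\cdot H^{n-1}=-(n+1)e$ and $(K_M+nH)\cdot H^{n-1}=-e<0$. As $H$ is nef on $M$, $K_M+nH$ is not pseudoeffective.

**Step 4: the minimal model program.** On $M$, $H$ is semiample and big, being the pullback of an ample bundle by a generically finite morphism. Let $\Delta_M=\frac nrG$ with $G\in|rH|$ general, $r\gg0$ divisible; then $\Delta_M\sim_{\mathbb Q}nH$ and $(M,\Delta_M)$ is klt. By BCHM, Cor. 1.3.3, some $(K_M+\Delta_M)$-MMP $M=M_0\dashrightarrow M_1\dashrightarrow\cdots$ ends with a Mori fibre space. We claim inductively that $M_i$ is $\mathbb Q$-factorial, $(M_i,\Delta_i)$ is klt (so $M_i$ is klt), and there is a Cartier, nef and big $H_i$ with $\Delta_i\sim_{\mathbb Q}nH_i$. This holds for $M_0$. Let $\psi:M_i\to Z_i$ contract the next ray $R$; so $(K_{M_i}+nH_i)\cdot R<0$.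

Suppose first $H_i\cdot R>0$. Then $H_i$ is $\psi$-ample and $-K_{M_i}\equiv_\psi\tau'H_i$ with $\tau'>n$. For $1\le j\le n$, $-jH_i-K_{M_i}\equiv_\psi(\tau'-j)H_i$ is $\psi$-ample, so by relative Kawamata–Viehweg vanishing $R^p\psi_*\mathcal O(-jH_i)=0$ for $p>0$. By Lemma 6 with $r=n$, every positive-dimensional fibre of $\psi$ has dimension $\ge n=\dim M_i$. So $Z_i$ is a point and $\psi$ is a Mori fibre space.

Suppose now $H_i\cdot R=0$. By the contraction theorem $H_i=\psi^*H_{Z_i}$ with $H_{Z_i}$ Cartier. As $H_i$ is big, $\psi$ is birational. Let $H_{i+1}$ be the pullback of $H_{Z_i}$ to $M_{i+1}$, where $M_{i+1}=Z_i$ for a divisorial contraction, and $M_{i+1}\to Z_i$ is the flip otherwise. It is Cartier, nef and big. Pushing $\Delta_i\sim_{\mathbb Q}n\psi^*H_{Z_i}$ forward to $Z_i$, and taking strict transforms under the small map $M_{i+1}\to Z_i$ in the flipping case, we get $\Delta_{i+1}\sim_{\mathbb Q}nH_{i+1}$. The pullbacks of $H_i$ and $H_{i+1}$ to a common resolution agree, as both are pullbacks of $H_{Z_i}$. The other properties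 are preserved by an MMP step, so the induction goes on.

**Step 5: the end product.** We compute its Hilbert polynomial. The final Mori fibre space $M'$, with $H'$, is not birational over its base, so it falls in the first case: its base is a point, $\rho(M')=1$, $M'$ is klt, $H'$ is ample, $-K_{M'}\equiv\tau'H'$ with $\tau'>n$. For $s\ge-n$, $sH'-K_{M'}\equiv(s+\tau')H'$ is ample, so $H^i(M',sH')=0$ for $i>0$ by Kawamata–Viehweg and $\chi(M',sH')=h^0(M',sH')$. This vanishes at $s=-1,\dots,-n$ and equals $1$ at $s=0$. Being a polynomial of degree $n$, it is $\frac1{n!}\prod_{i=1}^n(s+i)$. Thus $(H')^n=1$ and $h^0(M',H')=n+1$.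

**Step 6: transfer to the normalization of $F'$.** All birational steps in Step 4 are $H$-trivial, so these numbers pass back to $F'$. Let $\hat M$ be a smooth projective variety with compatible birational morphisms to all the $M_i$. By Step 4 the pullbacks of all the $H_i$ to $\hat M$ are one and the same line bundle $\hat H$, which is the pullback of $H$ from $F'$ and of $H'$ from $M'$. The map $M\to F'$ factors through the normalization $F'^\nu$. As $\hat M\to F'^\nu$ and $\hat M\to M'$ are birational onto normal varieties, with $H$ denoting also the pullback to $F'^\nu$,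
$$h^0(F'^\nu,H)=h^0(\hat M,\hat H)=h^0(M',H')=n+1,\qquad H^n_{F'^\nu}=\hat H^n=(H')^n=1 .$$
Since $H$ is ample on $F'^\nu$, Lemma 7 gives $(F'^\nu,H)\cong(\mathbb P^n,\mathcal O(1))$.

**Step 7: transfer to $Y^\nu$.** The finite surjective map $F'^\nu\to Y$ from a normal variety factors through $Y^\nu$, and $H$ on $F'^\nu$ is the pullback of $\nu^*L$. So
$$1=H^n_{F'^\nu}=\deg(F'^\nu/Y^\nu)\cdot(\nu^*L)^n,$$
and $F'^\nu\to Y^\nu$ is finite of degree $1$ onto a normal variety, hence an isomorphism. Therefore $(Y^\nu,\nu^*L)\cong(\mathbb P^n,\mathcal O(1))$. This proves Proposition 8 and Theorem B. $\blacksquare$
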